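
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{The maximum interval number of an $n$-element poset\\ grows linearly}


\begin{abstract}
The interval number $i(P)$ of a finite poset $P$ is the least $t$ such that $P$ can be represented by strict inclusion among sets that are unions of at most $t$ intervals of the real line. We show that the maximum $m(n)$ of $i(P)$ over $n$-element posets grows linearly: $m(n)\ge n/24$ for $n\ge 5$. The proof squeezes a middle layer of elements between the two levels of a standard example and counts alternations with a binary code. We also show that $\frac18\le\liminf m(n)/n\le\limsup m(n)/n\le\frac16$, determine up to an additive error $o(n)$ the maximum of $i(P)$ over $n$-element posets of width at least $w$ when $w\ge n/2$, and find that the maximum is sublinear for height at most $2$ but linear once height $3$ is allowed.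
\end{abstract}

\section{The question and the results}

\subsection{What the interval number measures}

Throughout, $\subset$ denotes \emph{strict} inclusion and all posets are finite. A \emph{containment representation} of a poset $P$ assigns to each $x\in P$ a set $f(x)$ such that
\[
x<y \quad\Longleftrightarrow\quad f(x)\subset f(y).
\]
Every poset has one, for instance $f(x)=\{z:z\le x\}$. The question is how simple the sets can be. An \emph{interval} is a convex subset of $\mathbb R$. The \emph{interval number} $i(P)$ is the least $t$ such that $P$ has a containment representation in which each $f(x)$ is a union of at most $t$ intervals. Our lower bounds use only the convexity of intervals; the representations behind our upper bounds on $m(n)$, defined below, use bounded half-open intervals.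

A linear upper bound comes for free. Number the elements $z_1,\dots,z_n$ and let $f(x)$ be the union of the intervals $[j,j+1)$ over all $j$ with $z_j\le x$. This is a containment representation. A set of integers in $\{1,\dots,n\}$ has at most $\lceil n/2\rceil$ maximal runs of consecutive integers, and each run gives a single interval, so $i(P)\le\lceil n/2\rceil$. Let
\[
m(n)=\max_{|P|=n} i(P).
\]
Restricting a representation shows that $i(Q)\le i(P)$ when $Q$ is a subposet of $P$. Since one can always add an isolated element (one incomparable to all others), $m$ is nondecreasing. The problem treated here is posed in \cite{IN}: does $m(n)$ grow linearly or sublinearly? More precisely, which of the following holds?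
\begin{enumerate}
\item[(a)] There is a constant $c>0$ with $m(n)\ge cn$ for all sufficiently large $n$.
\item[(b)] $m(n)=o(n)$.
\item[(c)] Neither: $\liminf m(n)/n=0<\limsup m(n)/n$.
\end{enumerate}

\subsection{Reasons to guess ``sublinear''}

The \emph{dimension} $\dim(P)$ is the least number of linear extensions of $P$ whose intersection is the order of $P$. It is known \cite{IN} that $i(P)\le\lceil\dim(P)/2\rceil$ (a short proof is given with Proposition~\ref{prop:dim}), so a large interval number requires a large dimension. But large dimension is not enough. The \emph{standard example} is the poset on $\{a_1,\dots,a_N\}\cup\{b_1,\dots,b_N\}$ whose only relations are $a_i<b_j$ for $i\ne j$. It has dimension at least $N$: for each $i$ some linear extension in the family must put $b_i$ below $a_i$, and no linear extension does this for two indices $i\ne j$, since it would then contain the cycle $a_j<b_i<a_i<b_j<a_j$. Yet the sets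
\begin{equation}\label{eq:std}
f(a_i)=\{i\},\qquad f(b_i)=[0,N+1]\setminus\{i\}
\end{equation}
represent it, and so its interval number is at most $2$.

Write $\lg$ for the base-$2$ logarithm. A poset is \emph{bipartite} if each of its elements is maximal or minimal. By \cite{IN}, every bipartite $n$-element poset with $n\ge2$ satisfies
\begin{equation}\label{eq:bip}
i(P)\le\left\lceil\frac{n}{\lg n-\lg\lg n}\right\rceil+1 ,
\end{equation}
and if all $n$-element posets are equally likely, then for every $\varepsilon>0$ the proportion of those with
\[
(1-\varepsilon)\frac{n}{8\lg n}\le i(P)\le\frac32\left(\left\lceil\frac{n}{\lg n-\lg\lg n}\right\rceil+1\right)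
\]
tends to $1$ as $n\to\infty$. So bipartite posets, and almost all posets, have interval number $O(n/\log n)$. The maximum nevertheless behaves differently.

\subsection{Results}

The \emph{height} of a poset is the number of elements of a longest chain; its \emph{width} is the size of a largest antichain.

\begin{theorem}\label{thm:main}
For every $n\ge5$ there is an $n$-element poset $P$ of height at most $3$ with $i(P)\ge n/24$. Hence $m(n)\ge n/24$ for all $n\ge 5$, and alternative \textup{(a)} holds: $m(n)$ grows linearly.
\end{theorem}

The constant can be improved, and there is an upper bound with a matching construction when the width is large.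

\begin{theorem}\label{thm:width}
\begin{enumerate}
\item[\textup{(i)}] Every $n$-element poset $P$ of width $w$ satisfies
\[
i(P)\le\frac{n-w}4+2+\sqrt{\tfrac12\,n\ln(2n)} .
\]
\item[\textup{(ii)}] Uniformly for $n\ge2$ and integers $w$ with $n/2\le w\le n$,
\[
\max\{\,i(P):|P|=n,\ \operatorname{width}(P)\ge w\,\}=\frac{n-w}4+O\!\left(n^{2/3}(\log n)^{1/3}\right).
\]
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:const}
For $n\ge2$,
\[
\frac n8-O\!\left(n^{2/3}(\log n)^{1/3}\right)\le m(n)\le\frac n6+O\!\left(\sqrt{n\log n}\right).
\]
\end{corollary}

\begin{corollary}\label{cor:height}
The maximum of $i(P)$ over $n$-element posets of height at most $2$ is $O(n/\log n)$. For every $h\ge3$, the maximum over $n$-element posets of height at most $h$ is $\Theta(n)$.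
\end{corollary}

The bound \eqref{eq:bip} is the only statement quoted from \cite{IN} without proof that is used below, and it is used only for the first half of Corollary~\ref{cor:height}.

Sections~\ref{sec:force} and~\ref{sec:count} prove Theorem~\ref{thm:main}. Section~\ref{sec:upper} proves Theorem~\ref{thm:width}(i), Section~\ref{sec:lower} proves Theorem~\ref{thm:width}(ii), and Section~\ref{sec:cor} deduces the corollaries.

\section{Forcing the pattern of a set on given points}\label{sec:force}

To show that a set $S\subseteq\mathbb R$ is not a union of few intervals, it suffices to exhibit many points on the line that lie alternately in $S$ and outside $S$. So we want relations in a poset that force such a pattern. Sets included in $S$ put points into $S$, and sets that include $S$ keep points out of it. An element $d$ with elements both below and above it can be controlled from both sides, and this is what a poset of height $2$ cannot offer.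

The standard example supplies the points: $a_i\not<b_i$ forces a point $p_i$ of $f(a_i)$ outside $f(b_i)$. For a middle element $d$ and an index $i$, the relation $a_i<d$ then places $p_i$ in $f(d)$, while $d<b_i$ keeps $p_i$ out. We may impose either one for each $i$, so any prescribed pattern can be forced.

\medskip
\noindent\textbf{Construction.} Let $I$ be a finite index set with $|I|=N\ge2$, and let $D_1,\dots,D_K\subseteq I$. The poset $P(D_1,\dots,D_K)$ has the $2N+K$ elements
\[
\{a_i\}_{i\in I}\ \cup\ \{d_1,\dots,d_K\}\ \cup\ \{b_i\}_{i\in I}
\]
and exactly the relations
\[
a_i<b_j\iff i\ne j,\qquad a_i<d_k\iff i\in D_k,\qquad d_k<b_j\iff j\notin D_k .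
\]
All relations go strictly upward through the three levels $a,d,b$, so the only instance of transitivity to check is $a_i<d_k<b_j$. Then $i\in D_k$ and $j\notin D_k$, hence $i\ne j$ and $a_i<b_j$. So this is a partial order, and its height is at most $3$.

\begin{lemma}\label{lem:force}
Let $f$ be any containment representation of $P(D_1,\dots,D_K)$. Then there are distinct points $p_i$ $(i\in I)$ with $p_i\in f(a_i)\setminus f(b_i)$, and for all $i$ and $k$,
\[
p_i\in f(d_k)\iff i\in D_k .
\]
\end{lemma}

\begin{proof}
Fix $i$. Since $a_i\not<b_i$, the set $f(a_i)$ is not strictly included in $f(b_i)$. We must also rule out equality, and here $N\ge2$ is used. Choose $j\ne i$. If $f(a_i)=f(b_i)$, then $a_j<b_i$ gives $f(a_j)\subset f(b_i)=f(a_i)$, and this forces $a_j<a_i$, which is false. Thus $f(a_i)\not\subseteq f(b_i)$, and we choose $p_i\in f(a_i)\setminus f(b_i)$.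

If $i\ne j$, then $p_i\in f(a_i)\subset f(b_j)$ while $p_j\notin f(b_j)$. So the points are distinct.

If $i\in D_k$, then $a_i<d_k$ and $p_i\in f(a_i)\subset f(d_k)$. If $i\notin D_k$, then $d_k<b_i$, so $f(d_k)\subset f(b_i)$; as $p_i\notin f(b_i)$, also $p_i\notin f(d_k)$.
\end{proof}

The lemma says nothing about the \emph{order} of the points $p_i$ on the line. Whoever builds the representation chooses that order after seeing the sets $D_k$. If there were only one set $D_1$, all its points could be placed next to each other, and a single interval would realize the pattern. The sets must therefore be chosen so that no order suits all of them.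

\begin{example}\label{ex:five}
Let $N=5$ and let the $D_k$ be the ten $3$-element subsets of $I=\{1,\dots,5\}$. In any representation by subsets of the line, write $p_{\sigma(1)}<\dots<p_{\sigma(5)}$ and choose $k$ with $D_k=\{\sigma(1),\sigma(3),\sigma(5)\}$. Then $f(d_k)$ contains the first, third and fifth points and misses the second and fourth. By convexity, $f(d_k)$ is not a union of two intervals, so this $20$-element poset has interval number at least $3$, whereas by \eqref{eq:std} the elements $a_i,b_i$ alone have interval number at most $2$.

In the same way, for $t\ge2$, taking $N=2t-1$ and all $t$-element subsets of $I$ gives a poset with interval number at least $t$. But this uses $\binom{2t-1}{t}=\prod_{j=1}^{t-1}\frac{t+j}{j}\ge2^{t-1}$ middle elements, so the bound $t$ is only logarithmic in the number of elements.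
\end{example}

\section{Counting alternations}\label{sec:count}

Taking every $t$-set guarantees a set that alternates perfectly. For a linear bound it is enough that some set alternates a constant proportion of the time, and this costs far fewer sets. Turn the count around: for a fixed order of the points, do not follow one set along the line, but look at two \emph{consecutive} points and count the sets $D_k$ that separate them, that is, contain exactly one of the two indices. If every pair of indices is separated by many of the sets, then every order has many alternations in total, and some set receives at least the average.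

To see this in a small case, let $N=4$. There are three partitions of $I$ into two pairs; take one part of each as a set $D_k$. Any two of the four indices lie in different parts of exactly two of the partitions. So in any order of the four points, each of the three consecutive pairs is separated by two sets. That makes $6$ alternations shared by $3$ sets, and some set changes at least twice.

In general, give $i\in I$ the \emph{codeword} $c_i\in\{0,1\}^K$ whose $k$-th coordinate is $1$ if and only if $i\in D_k$. The number of sets separating $i$ from $j$ is the Hamming distance $\operatorname{dist}(c_i,c_j)$, the number of coordinates in which the words differ.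

\begin{lemma}\label{lem:key}
Suppose $K\ge1$ and $\operatorname{dist}(c_i,c_j)\ge\Delta$ for all $i\ne j$, where $\Delta$ is a real number. Then
\[
i\bigl(P(D_1,\dots,D_K)\bigr)\ge\frac{(N-1)\Delta}{2K}.
\]
\end{lemma}

\begin{proof}
Let $f$ be a containment representation in which each set is a union of at most $t$ intervals. Take the points from Lemma~\ref{lem:force} and order them as $p_{\sigma(1)}<\dots<p_{\sigma(N)}$. Let $A_k$ be the number of $j\in\{1,\dots,N-1\}$ for which exactly one of $p_{\sigma(j)},p_{\sigma(j+1)}$ lies in $f(d_k)$.

The sequence of points splits into $A_k+1$ maximal runs, alternately inside and outside $f(d_k)$, so at least $A_k/2$ of the runs are inside. An interval contained in $f(d_k)$ cannot meet two inside runs, since by convexity it would contain an outside point between them. Hence $t\ge A_k/2$ for every $k$.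

By Lemma~\ref{lem:force}, exactly one of $p_{\sigma(j)},p_{\sigma(j+1)}$ lies in $f(d_k)$ if and only if $c_{\sigma(j)}$ and $c_{\sigma(j+1)}$ differ in coordinate $k$. Therefore
\[
\sum_{k=1}^K A_k=\sum_{j=1}^{N-1}\operatorname{dist}\bigl(c_{\sigma(j)},c_{\sigma(j+1)}\bigr)\ge(N-1)\Delta .
\]
Some $k$ has $A_k\ge(N-1)\Delta/K$, and so $t\ge(N-1)\Delta/(2K)$.
\end{proof}

It remains to find $N$ binary words of length $K=O(N)$ in which any two differ in a constant proportion of the coordinates. Linear functionals over $\mathbb F_2$ provide them, and contain the case $N=4$ above.

\begin{proof}[Proof of Theorem~\ref{thm:main}]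
Let $N=2^r$ with $r\ge1$ and $I=\mathbb F_2^r$. For each nonzero $u\in\mathbb F_2^r$ put $D_u=\{v\in I:u\cdot v=1\}$, so that there are $K=N-1$ sets. If $v\ne v'$, then $D_u$ separates $v$ from $v'$ if and only if $u\cdot(v-v')=1$. The map $u\mapsto u\cdot(v-v')$ is a nonzero linear functional, so it takes the value $1$ exactly $N/2$ times, never at $u=0$. All distances thus equal $\Delta=N/2$. The resulting poset has $2N+(N-1)=3N-1$ elements and height at most $3$, and by Lemma~\ref{lem:key} its interval number is at least
\[
\frac{(N-1)(N/2)}{2(N-1)}=\frac N4 .
\]

Given $n\ge5$, let $N\ge2$ be the largest power of $2$ with $3N-1\le n$. Then $6N-1>n$, hence $N>n/6$. Adding $n-(3N-1)$ isolated elements produces an $n$-element poset of height at most $3$ whose interval number is at least $N/4>n/24$.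
\end{proof}

\begin{remark}\label{rem:limit}
Lemma~\ref{lem:key} can never give more than $N/4$. A coordinate in which $q$ of the $N$ words have a $1$ separates $q(N-q)\le N^2/4$ pairs, so $\Delta\binom N2\le KN^2/4$, that is, $(N-1)\Delta/(2K)\le N/4$. The code in the proof attains this with equality but spends $N-1$ elements on the middle level, almost as many as on each outer level. Since the poset has more than $2N$ elements, the best constant one can hope for from Lemma~\ref{lem:key} is $\frac18$. To approach it, the middle level must be of size $o(N)$ while $\Delta/K$ stays close to $\frac12$; random codes do this, as shown in Section~\ref{sec:lower}.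
\end{remark}

\section{An upper bound in terms of width}\label{sec:upper}

\subsection{Representations from sequences of up-sets}

An \emph{up-set} of $P$ is a set $U\subseteq P$ such that $x\in U$ and $x\le y$ imply $y\in U$. Up-sets turn the construction of representations into an ordering problem.

\begin{lemma}\label{lem:upsets}
Let $U_1,\dots,U_R$ be a sequence of up-sets of $P$ such that whenever $x\not\le y$, some $U_j$ contains $x$ but not $y$. Then
\[
f(x)=\bigcup_{j:\,x\in U_j}[j,j+1)
\]
is a containment representation of $P$, and $f(x)$ is a union of as many intervals as there are maximal runs of consecutive $j$ with $x\in U_j$.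
\end{lemma}

\begin{proof}
If $x\le y$, every $U_j$ containing $x$ contains $y$, so $f(x)\subseteq f(y)$. If $x\not\le y$, the separating $U_j$ gives $[j,j+1)\subseteq f(x)\setminus f(y)$, so $f(x)\not\subseteq f(y)$. Hence $f(x)\subset f(y)$ holds exactly when $x\le y$ and $y\not\le x$, that is, when $x<y$. The intervals belonging to one run join to a single interval.
\end{proof}

We speak of the runs \emph{of} $x$. The following proof uses an economical kind of sequence: one that grows and then shrinks, so that each element enters once and leaves once.

\begin{proposition}[\cite{IN}]\label{prop:dim}
$i(P)\le\lceil\dim(P)/2\rceil$ for every poset $P$.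
\end{proposition}

\begin{proof}
Take $\dim(P)$ linear extensions whose intersection is the order of $P$, and group them into $\lceil\dim(P)/2\rceil$ pairs, using one of them twice if their number is odd. For each pair $L,L'$ form a block: first the nonempty up-sets of $L$ in increasing order, from $\{\max L\}$ up to $P$, then the nonempty proper up-sets of $L'$ in decreasing order, down to $\{\max L'\}$. All are up-sets of $P$, and every element has exactly one run in the block. Concatenate the blocks. If $x\not\le y$, then $x$ is above $y$ in one of the extensions, and the set of elements that are at least $x$ in that extension contains $x$ and not $y$; being nonempty and proper, it occurs in the sequence. Lemma~\ref{lem:upsets} applies, and each element has at most $\lceil\dim(P)/2\rceil$ runs.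
\end{proof}

\subsection{An antichain is cheap}

Now let $P$ have $n$ elements and width $w$. The free bound in Section~1 is Lemma~\ref{lem:upsets} with one up-set $\{z:z\ge x\}$ for every element $x$. The idea for Theorem~\ref{thm:width}(i) is that a maximum antichain can be handled by a single growing and shrinking block, at a cost of one run per element. The other $s=n-w$ elements need one up-set each. In an arbitrary order these could cost about $s/2$ runs; in a \emph{random} order they cost little more than $s/4$. The concentration tool is the bounded differences inequality of McDiarmid \cite{McD}:

\medskip
\noindent\emph{Let $\xi_1,\dots,\xi_k$ be independent, and let $X=g(\xi_1,\dots,\xi_k)$ be a real random variable such that changing one argument of $g$ changes its value by at most $1$. Then for $\tau\ge0$ both $\Pr(X\ge\mathbb EX+\tau)$ and $\Pr(X\le\mathbb EX-\tau)$ are at most $e^{-2\tau^2/k}$.}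

\begin{proof}[Proof of Theorem~\ref{thm:width}(i)]
Let $A=\{x_1,\dots,x_w\}$ be a maximum antichain, let $B$ be the set of elements strictly below some element of $A$, and let $T$ be the set of elements strictly above some element of $A$. Since $A$ cannot be enlarged, $A\cup B\cup T=P$. The three sets are disjoint because a relation $x<x'$ or $x<z<x'$ with $x,x'\in A$ is impossible. An element strictly above an element of $A\cup T$ lies in $T$, so $T\cup A'$ is an up-set for every $A'\subseteq A$.

\emph{The up-sets.} We use two blocks, one after the other.
\begin{itemize}
\item Block 1 consists of the $s=|B|+|T|=n-w$ up-sets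
\[
\{z:z\ge x\}\quad(x\in B),\qquad\{z:z\not\le y\}\quad(y\in T),
\]
one for each element of $B\cup T$ (equal sets are listed separately), in an order to be chosen.
\item Block 2 is the sequence
\begin{gather*}
T,\ \ T\cup\{x_1\},\ \ T\cup\{x_1,x_2\},\ \ \dots,\ \ T\cup\{x_1,\dots,x_w\},\\
T\cup\{x_2,\dots,x_w\},\ \ T\cup\{x_3,\dots,x_w\},\ \ \dots,\ \ T\cup\{x_w\},
\end{gather*}
where the second line is empty if $w=1$.
\end{itemize}

\emph{All pairs are separated.} Let $x\not\le y$. If $x\in B$, then $\{z:z\ge x\}$ contains $x$ and not $y$. If $y\in T$, then $\{z:z\not\le y\}$ contains $x$ and not $y$. This is why each element of $B\cup T$ needs only one set: elements of $B$ are handled when they occur as the left member of the pair, elements of $T$ when they occur as the right member. The remaining pairs have $x\in A\cup T$ and $y\in A\cup B$, and block 2 separates them: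
\begin{itemize}
\item if $x\in T$, use $T$;
\item if $x\in A$ and $y\in B$, use $T\cup A$;
\item if $x=x_i$ and $y=x_j$, then $i\ne j$; use $T\cup\{x_1,\dots,x_i\}$ if $i<j$, and $T\cup\{x_i,\dots,x_w\}$ if $i>j$.
\end{itemize}

\emph{Runs in block 2.} Elements of $T$ belong to every set, elements of $B$ to none, and $x_i$ belongs exactly to the sets from $T\cup\{x_1,\dots,x_i\}$ through $T\cup\{x_i,\dots,x_w\}$. So every element has at most one run. If $R_z$ is the number of runs of $z$ in block 1, Lemma~\ref{lem:upsets} gives
\[
i(P)\le1+\max_{z\in P}R_z .
\]
If $s=0$, the right-hand side is $1$ and we are done. Let $s\ge1$.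

\emph{Expected runs in block 1.} Give the $s$ sets independent uniform labels in $[0,1]$ and sort by label, breaking ties according to a fixed order of the sets; ties have probability $0$. This is a uniformly random order. Suppose $z$ lies in $q$ of the $s$ sets. Record the order as a $0/1$ word of length $s$ with $q$ ones, so that $R_z$ is the number of maximal runs of ones. Count the places where a run starts. Position $1$ holds a one with probability $q/s$. If $s\ge2$, each of the $s-1$ pairs of consecutive positions reads $01$ with probability $\frac{(s-q)q}{s(s-1)}$. Hence
\[
\mathbb ER_z=\frac qs+\frac{q(s-q)}s=\frac{q(s-q+1)}s\le\frac{(s+1)^2}{4s}=\frac s4+\frac12+\frac1{4s}\le\frac s4+1 ,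
\]
and for $s=1$ the first two equalities hold as well, since $R_z=q\in\{0,1\}$.

\emph{Concentration.} Changing one label deletes one entry of the word and reinserts it, leaving the order of the other entries unchanged. Deleting an entry never creates a run. It destroys one if the entry is a one forming a run by itself; it merges two if the entry is a zero with ones directly on both sides; otherwise the number of runs is unchanged. So a deletion changes the number of runs by $0$ or $-1$, an insertion changes it by $0$ or $+1$, and together they change $R_z$ by at most $1$. The bounded differences inequality with $k=s$ and $\tau=\sqrt{s\ln(2n)/2}$ gives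
\[
\Pr(R_z\ge\mathbb ER_z+\tau)\le e^{-2\tau^2/s}=\frac1{2n} .
\]
Summing over the $n$ elements, with probability at least $\frac12$ we have $R_z<\frac s4+1+\tau$ for all $z$ at once. Fix such an order. Then
\[
i(P)\le\frac s4+2+\tau\le\frac{n-w}4+2+\sqrt{\tfrac12\,n\ln(2n)} .\qedhere
\]
\end{proof}

\section{A matching construction for wide posets}\label{sec:lower}

We now look for posets $P(D_1,\dots,D_K)$, padded with isolated elements, whose interval number comes close to the upper bound $(n-w)/4$. The elements $a_i$ and the isolated elements will form an antichain of size $w$, so the $N$ elements $b_i$ and the $K$ middle elements make up the other $n-w$. Since Lemma~\ref{lem:key} yields at most $N/4$ (Remark~\ref{rem:limit}), $N$ must be close to $n-w$ and $K$ negligible, while any two codewords still differ in nearly half of the coordinates. Random codewords make this possible.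

\begin{lemma}\label{lem:random}
Let $N\ge2$ and $K\ge1$ be integers and $\varepsilon>0$ with $\varepsilon^2K\ge\ln N$. Then there are $N$ words in $\{0,1\}^K$, any two of which have Hamming distance at least $(\frac12-\varepsilon)K$. The poset $P(D_1,\dots,D_K)$ for which these are the codewords has interval number at least $\frac12(N-1)(\frac12-\varepsilon)$.
\end{lemma}

\begin{proof}
Choose the words independently and uniformly. The distance of two given words is a sum of $K$ independent $0/1$ variables with mean $\frac12$. By the bounded differences inequality with $k=K$ and $\tau=\varepsilon K$, it is at most $(\frac12-\varepsilon)K$ with probability at most $e^{-2\varepsilon^2K}\le N^{-2}$. Since $\binom N2N^{-2}<1$, with positive probability this happens for no pair. The last statement is Lemma~\ref{lem:key} with $\Delta=(\frac12-\varepsilon)K$.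
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:width}(ii)]
The upper bound follows from part (i), because its right-hand side decreases in the width, and both $2$ and $\sqrt{n\ln(2n)}$ are $O(n^{2/3}(\log n)^{1/3})$ for $n\ge2$.

For the lower bound put
\[
\varepsilon=\Bigl(\frac{\ln n}n\Bigr)^{1/3},\qquad K=\bigl\lceil n^{2/3}(\ln n)^{1/3}\bigr\rceil,\qquad N=n-w-K .
\]
This choice balances the two losses, the $K$ middle elements and the defect $\varepsilon n$ caused by the distances. Both are of order $n^{2/3}(\ln n)^{1/3}$, and $\varepsilon^2K\ge\ln n$. If $N<2$, then $n-w<K+2$ and the claimed lower bound holds trivially, as $(n-w)/4$ is within the error term. Let $N\ge2$. Since $N\le n$, we have $\varepsilon^2K\ge\ln N$, and Lemma~\ref{lem:random} yields a poset $P_0$ on $2N+K$ elements with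
\[
i(P_0)\ge\frac{N-1}4-\frac{\varepsilon(N-1)}2\ge\frac{n-w}4-\frac{K+1}4-\frac{\varepsilon n}2=\frac{n-w}4-O\!\left(n^{2/3}(\log n)^{1/3}\right).
\]
The hypothesis $w\ge n/2$ ensures that $P_0$ is not too large:
\[
2N+K=2(n-w)-K\le n .
\]
Add $n-2N-K$ isolated elements to $P_0$. The interval number does not decrease. The isolated elements together with the $N$ elements $a_i$ form an antichain of size $n-N-K=w$, so the width is at least $w$.
\end{proof}

\begin{remark}
Lemma~\ref{lem:random} also shows how few elements separate small from large interval number. Fix $\varepsilon\in(0,\frac12)$ and, for $N\ge2$, put $K=\lceil\varepsilon^{-2}\ln N\rceil$. By \eqref{eq:std} the standard example on $2N$ elements has interval number at most $2$, and adding suitable $K=O(\log N)$ middle elements raises it to at least $(\frac14-\frac\varepsilon2)(N-1)$.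
\end{remark}

\section{The constant and the height}\label{sec:cor}

\begin{proof}[Proof of Corollary~\ref{cor:const}]
The lower bound is Theorem~\ref{thm:width}(ii) with $w=\lceil n/2\rceil$, where $(n-w)/4\ge(n-1)/8$.

For the upper bound we have two estimates, one good for narrow posets and one for wide posets, and their main terms $w/2$ and $(n-w)/4$ cross at $w=n/3$. Let $P$ have $n$ elements and width $w$. By Dilworth \cite{Dil}, $\dim(P)\le w$, so Proposition~\ref{prop:dim} gives $i(P)\le\lceil w/2\rceil$. If $w\le n/3$, this is at most $n/6+1$. If $w>n/3$, then $(n-w)/4<n/6$, and Theorem~\ref{thm:width}(i) gives $i(P)\le\frac n6+2+\sqrt{\frac12n\ln(2n)}$.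
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:height}]
In a poset of height at most $2$ every element is maximal or minimal, so the poset is bipartite and \eqref{eq:bip} gives $i(P)=O(n/\log n)$. For $h\ge3$ and $n\ge5$, Theorem~\ref{thm:main} provides an $n$-element poset of height at most $3\le h$ with interval number at least $n/24$, and Corollary~\ref{cor:const} gives the upper bound $O(n)$.
\end{proof}

The arguments above do not determine the best constant, nor whether $m(n)/n$ converges. They place both $\liminf m(n)/n$ and $\limsup m(n)/n$ in the interval $[\frac18,\frac16]$.

\begin{thebibliography}{9}
\bibitem{Dil} Dilworth, \emph{A decomposition theorem for partially ordered sets}, 1950.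
\bibitem{IN} \emph{Interval Number of Special Posets and Random Posets}, \texttt{https://faculty.math.illinois.edu/\~{}west/pubs/posint2.pdf}.
\bibitem{McD} McDiarmid, \emph{On the method of bounded differences}, 1989.
\end{thebibliography}

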